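\title{Commutative models for the $E_2$ algebra of cochains:\\ an obstruction and a range}

\begin{abstract}
Let $p$ be a prime and $R=\mathbb{Z}[1/(p-1)!]$. We consider the conjecture that for a $c$-connected space $X$ of dimension at most $pc$ the cochain complex $C^*(X;R)$ is quasi-isomorphic, as an $E_2$ algebra, to a commutative differential graded algebra. The conjecture is false for every odd prime $p$: the Moore space $S^2\cup_p e^3$ is a counterexample, and there are counterexamples for every odd $c$. The obstruction is the operation $\beta P^s$ on $H^{2s+2}(X;\mathbb{F}_p)$, which we obtain from a Maurer--Cartan equation for the bracket of an $E_2$ algebra. In the other direction, a commutative model exists when $\dim X\le p(c-1)+2$, under a freeness hypothesis on $H^{c+1}(X;R)$. This proves the conjecture for $p=2$, and the range is sharp when $p$ and $c$ are odd.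
\end{abstract}

\section{Introduction}

The cup product is graded commutative on cohomology but not on cochains. On cochains it is commutative up to a homotopy, the $\cup_1$ product; this homotopy is symmetric up to a second homotopy $\cup_2$, and so on, in any number of variables. The whole system is the action of an $E_\infty$ operad, and one may keep only a part of it. The $E_1$ part is the associative differential graded algebra (DGA). The $E_2$ part remembers in addition $\cup_1$ and its relatives in several variables, the brace operations $x\{y_1,\dots,y_n\}$. A commutative DGA carries the same structure with all homotopies equal to zero. This paper asks when the $E_2$ structure on cochains can be traded for such a strictly commutative one.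

Fix a prime $p$ and put $R=\mathbb{Z}[1/(p-1)!]$. All operads and algebras are taken in complexes of $R$-modules. Let $\chi$ be the surjection operad of McClure--Smith and Berger--Fresse, an $E_\infty$ operad, and let $\chi_1\subset\chi_2\subset\dots\subset\chi$ be its standard filtration, in which $\chi_n$ is an $E_n$ operad; the definitions are recalled in Section~\ref{sec:surj}. An \emph{$E_2$ DGA} is an algebra over $\chi_2$, and two $E_2$ DGAs are \emph{quasi-isomorphic} if they are joined by a finite zigzag of maps of $\chi_2$-algebras, each inducing an isomorphism on cohomology. Any other choice of $E_2$ operad gives an equivalent notion. The normalized cochain complex $C^*X=C^*(X;R)$ of a space $X$ is naturally a $\chi$-algebra, hence an $E_2$ DGA. A commutative DGA is an $E_2$ DGA through the augmentation $\chi_2\to\mathrm{Com}$, which sends each generator of arity $k$ and degree $0$ to the $k$-fold product and all elements of nonzero degree to $0$. We call $C^*X$ \emph{$E_2$-commutative} if it is quasi-isomorphic, as an $E_2$ DGA, to a commutative DGA over $R$. The following conjecture is posed in \cite{AM}.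

\begin{quote}
\textbf{Conjecture.} If $X$ is $c$-connected, $c\ge1$, and at most $pc$-dimensional (for example a CW complex of dimension at most $pc$), then $C^*X$ is $E_2$-commutative.
\end{quote}

A count of degrees explains the bound $pc$. Operations in $k<p$ variables should cause no trouble, because $k!$ is invertible in $R$ and one can average over $\Sigma_k$. An operation of $\chi_2$ in $k$ variables lowers degree by at most $k-1$ (Lemma~\ref{lem:degree}). Applied to classes of degree at least $c+1$, it lands in degree at least $k(c+1)-(k-1)=kc+1$, and for $k\ge p$ this exceeds $pc$, where $X$ has no cohomology. For $p=2$ this count is a proof (Section~\ref{sec:easy}). For odd $p$ it overlooks operations of higher order, in which one feeds into an operation the null-homotopy of another one. Each null-homotopy lowers the degree by one more. In $p$ variables the total drop can reach $2p-3$, and the first dangerous degree is $p(c+1)-(2p-3)=p(c-1)+3$. Our results show that for $p$ and $c$ odd this second count is the right one.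

\begin{theorem}\label{thm:moore}
Let $p$ be odd and $X=S^2\cup_p e^3$. Then $C^*X$ is not $E_2$-commutative. Since $X$ is $1$-connected of dimension $3\le p\cdot1$, the conjecture fails for every odd $p$.
\end{theorem}

\begin{theorem}\label{thm:steenrod}
Let $p$ be odd.
\begin{enumerate}
\item[(a)] If $C^*X$ is $E_2$-commutative, then $\beta P^s\colon H^{2s+2}(X;\mathbb{F}_p)\to H^{2sp+3}(X;\mathbb{F}_p)$ is zero for all $s\ge0$, where $P^0=\mathrm{id}$.
\item[(b)] For every odd $c\ge1$ there is a finite $c$-connected CW complex of dimension $p(c-1)+3\le pc$ whose cochain algebra is not $E_2$-commutative.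
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:range}
Let $p$ be any prime, $c\ge1$, and $X$ a $c$-connected CW complex of dimension at most $N$, where $N\le p(c-1)+2$. If $p\ne2$ and $c\ne1$, assume also that $H^{c+1}(X;R)$ is a free $R$-module (for example, that $H_{c+1}(X;\mathbb{Z})$ is finitely generated). Then $C^*X$ is $E_2$-commutative.
\end{theorem}

For $p=2$ the bound in Theorem~\ref{thm:range} is $2c=pc$, so the conjecture holds for $p=2$. For $p$ and $c$ odd the bound $p(c-1)+2$ is optimal by Theorem~\ref{thm:steenrod}(b). For $p$ odd, $c$ even and $p(c-1)+3\le\dim X\le pc$ we do not decide the question.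

The obstruction comes from one equation. An $E_2$ DGA has a bracket $b$ of degree $-1$, which vanishes on commutative DGAs. We solve the Maurer--Cartan equation $d\xi+\frac12b(\xi,\xi)=0$ for $\xi=x_1t+x_2t^2+\cdots$ one power of $t$ at a time (Section~\ref{sec:mc}). In a commutative DGA the obstruction at each stage is zero, and this vanishing is inherited by $C^*(X;\mathbb{F}_p)$ when $C^*X$ is $E_2$-commutative (Section~\ref{sec:cell}). For $2$-cochains on a space, however, the equation says that $1\pm\xi$ is a cocycle with values in the multiplicative group of power series with constant term $1$, and the identity $(1+t)^p=1+t^p$ produces the Bockstein as an obstruction at the stage $t^p$. This case is worked by hand in Section~\ref{sec:two}. It gives Theorem~\ref{thm:moore}, and it also identifies the universal obstruction in all even degrees, which gives Theorem~\ref{thm:steenrod} (Section~\ref{sec:steenrod}). Theorem~\ref{thm:range} is proved in Section~\ref{sec:range} by turning the second degree count into an argument.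

\section{The surjection operad and its bracket}\label{sec:surj}

\subsection{Operads and algebras}

The ring $R$ is a principal ideal domain, so submodules of free $R$-modules are free, and $R/p=\mathbb{F}_p$.

An operad $O$ consists of chain complexes $O(k)$ with right actions of $\Sigma_k$, a unit in $O(1)$, and compositions $\gamma(\theta;\theta_1,\dots,\theta_k)$ that are associative, unital and equivariant. An $O$-algebra is a cochain complex $A$ with maps $O(k)\otimes_{\Sigma_k}A^{\otimes k}\to A$ compatible with $\gamma$ and the unit; $\Sigma_k$ permutes the factors of $A^{\otimes k}$ with Koszul signs. Operads are graded homologically and algebras cohomologically: an operation $\theta$ of degree $|\theta|$ lowers degree by $|\theta|$, and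
\begin{equation}\label{eq:leibniz}
d\,\theta(x_1,\dots,x_k)=(\partial\theta)(x_1,\dots,x_k)+(-1)^{|\theta|}\sum_i(-1)^{|x_1|+\dots+|x_{i-1}|}\,\theta(x_1,\dots,dx_i,\dots,x_k).
\end{equation}
The operad $\mathrm{Com}$ has $\mathrm{Com}(k)=R$ in degree $0$ with trivial action, and its algebras are the commutative DGAs. If $A$ is an $O$-algebra and $K$ a commutative DGA, then $A\otimes K$ is an $O$-algebra, with $\theta(a_1\otimes\kappa_1,\dots,a_k\otimes\kappa_k)=\pm\theta(a_1,\dots,a_k)\otimes\kappa_1\cdots\kappa_k$ and the Koszul sign; it is commutative if $A$ is.

Our operads have $O(0)=0$, so algebras need not have units. A zigzag of unital algebras is in particular a zigzag of such algebras, so Theorems~\ref{thm:moore} and~\ref{thm:steenrod} hold with either convention. For Theorem~\ref{thm:range} we restore units in Section~\ref{sec:units}.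

\subsection{Surjections}

The module $\chi(k)_m$ is free on the sequences $u=u_1u_2\cdots u_{k+m}$ with entries in $\{1,\dots,k\}$ in which every value occurs and no two neighboring entries are equal. The group $\Sigma_k$ relabels the values, up to sign. The differential $\partial u$ is a signed sum of the sequences obtained by deleting one entry whose value occurs elsewhere in $u$; a term with equal neighbors is zero. Thus $\chi(1)=R$, each $\chi(k)$ is a complex of free $R[\Sigma_k]$-modules, and the augmentation $\chi(k)\to R$ sending each sequence of degree $0$ to $1$ is a quasi-isomorphism. The augmentations form a map of operads $\chi\to\mathrm{Com}$.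

The operad $\chi$ acts on the normalized cochains of a simplicial set $X$ with coefficients in a commutative $R$-algebra; for a space we use its singular simplicial set. For a sequence $u$ of length $l$, cochains $x_1,\dots,x_k$ and an $n$-simplex $\tau$,
\begin{equation}\label{eq:cut}
u(x_1,\dots,x_k)(\tau)=\sum_{0=n_0\le n_1\le\dots\le n_l=n}\pm\ \prod_{i=1}^k x_i(\tau|I_i),
\end{equation}
where $I_i$ is the list of vertices obtained by concatenating the intervals $[n_{r-1},n_r]$ with $u_r=i$, and $\tau|I_i$ is the corresponding simplex of $X$. A factor vanishes if the dimension of $\tau|I_i$ differs from $|x_i|$, or if a vertex is repeated in $I_i$, since then the simplex is degenerate. The signs depend only on $u$, the cut $(n_r)$ and the degrees. The action is natural in $X$ and faithful: a nonzero element of $\chi(k)$ gives a nonzero natural operation. The sequence $12$ acts as the cup product and $121$ as the brace $x\{y\}$, a $\cup_1$ product. The arguments below do not depend on the choice among the standard sign conventions.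

The suboperad $\chi_n$ is spanned by the sequences in which no two values alternate in a subsequence of length $n+2$. So $\chi_2$ is spanned by the sequences with no subsequence $abab$, $a\ne b$. The whole paper rests on the following bound.

\begin{lemma}\label{lem:degree}
The complex $\chi_2(k)$ lies in degrees $0,\dots,k-1$.
\end{lemma}

\begin{proof}
We show by induction on $k$ that a basis sequence $u$ has length at most $2k-1$. If no value repeats, the length is $k$. Otherwise choose $r<s$ with $u_r=u_s=a$ and $s-r$ minimal. Neighbors are distinct, so there is an entry $b$ strictly between them, and $b\ne a$ by minimality. The value $b$ occurs only once in $u$: not twice between the positions $r$ and $s$, by minimality, and not outside, since that would give a subsequence $abab$ or $baba$. Delete $b$, and merge its two neighbors if they are equal. The result is a basis sequence on $k-1$ values, shorter than $u$ by at most $2$, so $u$ has length at most $2(k-1)-1+2$.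
\end{proof}

\subsection{The bracket}

The complex $\chi_2(2)$ has the basis $12$, $21$ in degree $0$ and $121$, $121\cdot\sigma=\pm212$ in degree $1$, where $\sigma$ is the transposition. Put
\[
b=121+121\cdot\sigma ,
\]
so that $b\sigma=b$. The element $b$ is a cycle. Indeed, the augmentation kills boundaries, so $\partial(121)=\alpha(12-21)$ for some $\alpha\in R$; it is equivariant, so $12\cdot\sigma=21$; hence $\partial(121\cdot\sigma)=\alpha(21-12)$ and $\partial b=0$. In a $\chi_2$-algebra we therefore have $|b(x,y)|=|x|+|y|-1$ and
\begin{equation}\label{eq:bracket}
b(x,y)=(-1)^{|x||y|}b(y,x),\qquad d\,b(x,y)=-b(dx,y)-(-1)^{|x|}b(x,dy).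
\end{equation}
For $x$ of even degree $b(x,x)=2\,(121)(x,x)$. Since $b$ has degree $1$, it acts as zero on commutative DGAs.

The obstruction theory of the next section needs one cubic identity. An identity of Jacobi type gives only $3\,b(b(z,z),z)=0$, which is empty modulo $3$, so we argue in the operad.

\begin{lemma}\label{lem:cubic}
If $z$ is an element of even degree in a $\chi_2$-algebra, then $b(b(z,z),z)=0$.
\end{lemma}

\begin{proof}
The element is $\omega(z,z,z)$ with $\omega=\gamma(b;b,1)\in\chi_2(3)_2$, a cycle. Since $|z|$ is even, $z^{\otimes3}$ is fixed by $\Sigma_3$, so $\omega(z,z,z)$ depends only on the image of $\omega$ in $\Gamma=\chi_2(3)\otimes_{\Sigma_3}R$. It suffices to show that $\partial\colon\Gamma_2\to\Gamma_1$ is injective.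

The complex $\Gamma$ is free on the orbits of sequences, represented by the sequences whose values first appear in the order $1,2,3$. In degree $1$ these are $1213$, $1231$, $1232$. In degree $2$ they extend these by one entry: $1213$ can be followed only by $1$, the sequence $1231$ by nothing ($2$ creates $1212$ and $3$ creates $1313$), and $1232$ only by $1$. So $\Gamma_2$ has the basis $12131$, $12321$. Deleting entries from $12131$ gives $2131$, $1231$, $1213$, and $2131$ lies in the orbit of $1232$. Deleting entries from $12321$ gives $2321$, $1321$, $1231$, $1232$, where $2321$ lies in the orbit of $1213$ and $1321$ in that of $1231$. Hence in $\Gamma$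
\[
\partial(12131)=\pm1213\pm1231\pm1232,\qquad \partial(12321)=\pm1213+\nu\cdot1231\pm1232,\quad\nu\in\{0,2,-2\}.
\]
If $\alpha\cdot12131+\alpha'\cdot12321$ is a cycle, the coefficient of $1213$ gives $\alpha=\pm\alpha'$ and that of $1231$ gives $\alpha=\pm\nu\alpha'$. So $\alpha'$ is killed by $1$ or by $3$, and $\alpha=\alpha'=0$ because $R$ is torsion-free.
\end{proof}

In topological terms $\Gamma$ computes the homology of the braid group $B_3$, and the proof shows $H_2(B_3;R)=0$.

\section{Maurer--Cartan systems}\label{sec:mc}

From here through Section~\ref{sec:steenrod} the prime $p$ is odd, so $\frac12\in R$.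

We want an invariant that is built from $b$ alone, so that it vanishes for commutative DGAs, and that involves $p$ variables. The bracket of two cohomology classes is not enough. If $\frac12b(x_1,x_1)$ is a coboundary $-dx_2$, we go on to form $b(x_1,x_2)$, and so on, as with Massey products. A generating series organizes the process.

Fix an even integer $q$ and a variable $t$ of degree $2-q$. Let $E$ be a $\chi_2$-algebra, and consider elements $\xi=\sum_{j\ge1}x_jt^j$ of total degree $2$ in the $\chi_2$-algebra $E\otimes R[t]$. Thus $x_j\in E^{2+j(q-2)}$; in particular $x_1\in E^q$, and all $x_j$ have even degree. Put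
\[
F(\xi)=d\xi+\tfrac12b(\xi,\xi).
\]
By \eqref{eq:bracket}, $d\,b(\xi,\xi)=-b(d\xi,\xi)-b(\xi,d\xi)=-2b(d\xi,\xi)$. Substituting $d\xi=F(\xi)-\frac12b(\xi,\xi)$ and using Lemma~\ref{lem:cubic}, we get
\begin{equation}\label{eq:bianchi}
dF(\xi)=-b(d\xi,\xi)=-b(F(\xi),\xi)+\tfrac12b(b(\xi,\xi),\xi)=-b(F(\xi),\xi).
\end{equation}

\begin{definition}
A sequence $(x_1,\dots,x_{i-1})$ with $x_j\in E^{2+j(q-2)}$ is an \emph{MC system mod $t^i$} if $F(\sum_{j<i}x_jt^j)\equiv0$ modulo $t^i$. Its \emph{obstruction} is
\[
o_i=\tfrac12\sum_{j=1}^{i-1}b(x_j,x_{i-j})\in E^{3+i(q-2)}.
\]
\end{definition}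

The defining condition is the list of equations $dx_j+o_j=0$ for $j<i$, where $o_1=0$. It begins with $dx_1=0$, $dx_2=-\frac12b(x_1,x_1)$, $dx_3=-b(x_1,x_2)$.

\begin{lemma}\label{lem:obs}
The obstruction $o_i$ of an MC system mod $t^i$ is a cocycle. There is $x_i$ such that $(x_1,\dots,x_i)$ is an MC system mod $t^{i+1}$ if and only if $[o_i]=0$ in $H^*(E)$.
\end{lemma}

\begin{proof}
For $\xi=\sum_{j<i}x_jt^j$ we have $F(\xi)\equiv o_it^i$ modulo $t^{i+1}$. Since $\xi$ is divisible by $t$, the right side of \eqref{eq:bianchi} is divisible by $t^{i+1}$, so $do_i=0$. The condition on $x_i$ is $dx_i+o_i=0$.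
\end{proof}

For $q=c+1$ and $i=p$ the obstruction has degree $p(c-1)+3$, the degree found in the introduction.

\section{Degree two: multiplicative cocycles}\label{sec:two}

For $q=2$ the variable $t$ has degree $0$, all $x_j$ are $2$-cochains, and everything can be computed from \eqref{eq:cut}. Let $\delta=\sum(-1)^id_i^*$ be the simplicial coboundary. The differential of the cochain algebra is $\pm\delta$ in each degree; on $2$-cochains write $d=\varsigma\delta$ with $\varsigma=\pm1$. For a $2$-cochain $a$ and a $3$-simplex $\tau$ write $a_i=a(d_i\tau)$.

For $u=121$ and $x,y\in C^2$, the cuts of a $3$-simplex are the pairs $0\le n_1\le n_2\le3$, with $x$ evaluated on $[0,n_1]\cup[n_2,3]$ and $y$ on $[n_1,n_2]$. The face for $y$ has three vertices only if $n_2-n_1=2$. The cut $(0,2)$ gives $x(023)\,y(012)$ and the cut $(1,3)$ gives $x(013)\,y(123)$, so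
\[
(121)(x,y)(\tau)=\eta\,x_1y_3+\eta'\,x_2y_0
\]
with universal signs $\eta,\eta'$. Their ratio is forced by the fact that $b$ is a cycle.

\begin{lemma}\label{lem:sign}
$\eta'=-\eta$.
\end{lemma}

\begin{proof}
Work on the simplicial set $\Delta^4$ with coefficients in $R$, and let $a$ be a $2$-cocycle. By \eqref{eq:bracket}, $b(a,a)=2(\eta a_1a_3+\eta'a_0a_2)$ is a cocycle. Let $a^2$ be the pointwise square. From $a_0+a_2=a_1+a_3$ we get
\[
\delta(a^2)(\tau)=(a_0+a_2)^2-2a_0a_2-(a_1+a_3)^2+2a_1a_3=2(a_1a_3-a_0a_2),
\]
so $a_1a_3-a_0a_2$ is a cocycle. If $\eta'=\eta$, then $a_1a_3+a_0a_2$ is a cocycle as well, and so is $f=a_1a_3$, that is, $f(wxyz)=a(wyz)\,a(wxy)$. Take $a=\delta e$ with $e$ the indicator function of the edge $13$. The nonzero values of $a$ are $a(013)=1$, $a(123)=-1$, $a(134)=1$, and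
\[
\delta f(01234)=a(134)a(123)-a(034)a(023)+a(034)a(013)-a(024)a(012)+a(023)a(012)=-1 .
\]
This is a contradiction.
\end{proof}

Let $E=C^*(X;\mathbb{F}_p)$ and $\xi=\sum x_jt^j$ with $x_j\in E^2$; the values $\xi_i=\xi(d_i\tau)$ lie in $t\,\mathbb{F}_p[t]$. Since $\frac12b(\xi,\xi)=(121)(\xi,\xi)$,
\[
F(\xi)(\tau)=\varsigma(\xi_0+\xi_2-\xi_1-\xi_3)+\eta(\xi_1\xi_3-\xi_0\xi_2).
\]
Put $\epsilon=-\varsigma\eta$ and $g=1+\epsilon\xi$. Expanding the products,
\begin{equation}\label{eq:mult}
g_0g_2-g_1g_3=-\varsigma\eta(\xi_0+\xi_2-\xi_1-\xi_3)+\xi_0\xi_2-\xi_1\xi_3=-\eta\,F(\xi)(\tau).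
\end{equation}
Let $G_n=1+t\,\mathbb{F}_p[t]/(t^n)$, an abelian group under multiplication. The equation $g_0g_2=g_1g_3$ is the cocycle condition $g_0g_1^{-1}g_2g_3^{-1}=1$. So \eqref{eq:mult} says that \emph{$(x_1,\dots,x_{n-1})$ is an MC system mod $t^n$ if and only if $g=1+\epsilon\sum_{j<n}x_jt^j$ is a normalized $2$-cocycle with values in $G_n$.}

\begin{example}[the Bockstein as an obstruction]\label{ex:bockstein}
Let $a\in C^2(X;\mathbb{F}_p)$ be a cocycle and let $\tilde a$ be the integral cochain with values in $\{0,\dots,p-1\}$ that reduces to $a$. Then $\delta\tilde a=p\kappa$ for an integral cochain $\kappa$, and $\kappa$ modulo $p$ represents the Bockstein $\beta[a]$, up to the sign $\varsigma$. Put $g=(1+t)^{\tilde a}$, that is, $x_j=\epsilon\binom{\tilde a}{j}$ for $1\le j<p$. Since $\tilde a_0+\tilde a_2=\tilde a_1+\tilde a_3+p\kappa$ and $(1+t)^p=1+t^p$,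
\[
g_0g_2-g_1g_3=g_1g_3\bigl((1+t^p)^{\kappa}-1\bigr)\equiv\kappa\,t^p\pmod{t^{p+1}}.
\]
By \eqref{eq:mult}, $(x_1,\dots,x_{p-1})$ is an MC system mod $t^p$ with $o_p=-\eta\kappa$. The binomial coefficients show why nothing happens earlier: for $j<p$ the denominator $j!$ is invertible. For $p=3$ we have $x_1=\epsilon a$, $x_2=\epsilon\binom a2$, and
\[
o_3(\tau)=b(x_1,x_2)(\tau)=\eta\Bigl(a_1\binom{a_3}2+\binom{a_1}2a_3-a_0\binom{a_2}2-\binom{a_0}2a_2\Bigr).
\]
On a simplex with $(\tilde a_0,\tilde a_1,\tilde a_2,\tilde a_3)=(2,0,1,0)$ one has $\kappa=1$, and the formula gives $-\eta$.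
\end{example}

The example treats one system that starts with $\pm a$. In Section~\ref{sec:steenrod} we must know that on the Moore space no choice of $x_2,\dots,x_{p-1}$ removes the obstruction.

\begin{proposition}\label{prop:moore}
Let $X=S^2\cup_pe^3$, $q=2$, and let $x_1\in C^2(X;\mathbb{F}_p)$ be a cocycle with $[x_1]\ne0$. There is no MC system $(x_1,\dots,x_p)$ mod $t^{p+1}$ in $C^*(X;\mathbb{F}_p)$.
\end{proposition}

\begin{proof}
Such a system gives a class $[g]\in H^2(X;G_{p+1})$. Since $H_1X=0$ and $H_2X=\mathbb{Z}/p$, the universal coefficient theorem gives $H^2(X;G)=\operatorname{Hom}(\mathbb{Z}/p,G)$, naturally in the abelian group $G$. The homomorphism $G_{p+1}\to\mathbb{F}_p$, $1+\alpha t+\cdots\mapsto\alpha$, carries $[g]$ to $\epsilon[x_1]\ne0$. So $[g]$ is a homomorphism $\varphi\colon\mathbb{Z}/p\to G_{p+1}$ with $\varphi(1)=1+\alpha t+\cdots$ and $\alpha\ne0$. But $\varphi(1)^p=1+\alpha^pt^p\ne1$ in $\mathbb{F}_p[t]/(t^{p+1})$.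
\end{proof}

\section{Cellular algebras and invariance of the obstruction}\label{sec:cell}

A zigzag of quasi-isomorphisms gives no map in either direction, so an MC system cannot be moved along it directly. The remedy is to replace the zigzag by a single algebra $M$ that maps to both ends. This works for algebras built by attaching generators one after another, over operads whose components are projective. The results of this section on such algebras hold for every prime $p$ and are used again in Section~\ref{sec:range}.

\subsection{Filtrations and cones}

For a map of complexes $f\colon M\to A$ we use $\operatorname{Cone}(f)^j=M^{j+1}\oplus A^j$ with $d(m,a)=(-dm,f(m)+da)$. It is acyclic exactly when $f$ is a quasi-isomorphism. Two facts are used repeatedly. First, a bounded below acyclic chain complex of projective modules over a ring is contractible. Second, the \emph{filtration principle}: if a complex is the union of an increasing family of subcomplexes $\Phi_\mu$ indexed by a well-ordered set, and all quotients $\Phi_\mu/\bigcup_{\nu<\mu}\Phi_\nu$ are acyclic, then the complex is acyclic. This follows by transfinite induction, since the union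 of a chain of acyclic complexes is acyclic. Applied to the cone, it shows that a filtered map that is a quasi-isomorphism on graded pieces is a quasi-isomorphism.

\subsection{Cellular algebras}

An operad $O$ is \emph{admissible} if $O(0)=0$, $O(1)=R$, and each $O(k)$ is a complex of projective $R[\Sigma_k]$-modules in degrees $\ge0$. The operads $\chi_2$ and $\chi$ are admissible.

For a graded module $V$ let $O(V)=\bigoplus_kO(k)\otimes_{\Sigma_k}V^{\otimes k}$ be the free algebra. A map $d\colon V\to O(V)$ of degree $1$ extends to $O(V)$ by \eqref{eq:leibniz}, and $d^2=0$ on $O(V)$ as soon as $d^2=0$ on $V$. A \emph{cellular} $O$-algebra is such an algebra $M=(O(V),d)$ in which $V$ is free on a homogeneous basis, and there is a \emph{level} function $\ell$ from the basis to a well-ordered set with $dv\in O(V_{<\ell(v)})$ for each basis element $v$. Here $V_{<\lambda}$ is spanned by the basis elements of level less than $\lambda$. A map of algebras $M\to B$ is the same as a choice of images of the basis elements that is compatible with $d$ on the basis.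

\emph{The level filtration.} To a word $\theta\otimes v_1\otimes\dots\otimes v_n$ in basis elements assign the multiset of levels of its letters. Order finite multisets by comparing multiplicities at the highest level where they differ; this is a well-order. The part of $d$ that comes from $d|_V$ replaces a letter by finitely many letters of lower level, so it strictly lowers the multiset. Hence $M$ has a well-ordered filtration whose graded pieces are $O(n)\otimes_GU$. Here $G=\Sigma_{n_1}\times\dots\times\Sigma_{n_r}\subset\Sigma_n$, $U=V_{\lambda_1}^{\otimes n_1}\otimes\dots\otimes V_{\lambda_r}^{\otimes n_r}$ with $V_\lambda$ spanned by the basis elements of level $\lambda$, and the differential is that of $O(n)$ alone.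

\emph{Change of operad.} Let $\varphi\colon O\to O'$ be any map of operads and $M=(O(V),d)$ cellular. Put $\varphi_*M=(O'(V),d)$, with $d$ on $V$ given by $V\to O(V)\to O'(V)$. The map $O(V)\to O'(V)$ commutes with $d$, so $d^2=0$ on $V$ and $\varphi_*M$ is an $O'$-algebra. A map of $O$-algebras from $M$ to an $O'$-algebra $B$ extends uniquely to a map of $O'$-algebras $\varphi_*M\to B$.

\begin{lemma}\label{lem:cell}
Let $O$ be admissible.
\begin{enumerate}
\item[(1)] Every $O$-algebra $A$ admits a surjective quasi-isomorphism $M\to A$ with $M$ cellular.
\item[(2)] If $\pi\colon B'\to B$ is a surjective quasi-isomorphism and $M$ is cellular, every map $M\to B$ lifts to a map $M\to B'$.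
\item[(3)] If $A$ and $A'$ are joined by a zigzag of quasi-isomorphisms and $M\to A$ is a quasi-isomorphism with $M$ cellular, then there is a quasi-isomorphism $M\to A'$.
\item[(4)] Let $\varphi\colon O\to O'$ be a quasi-isomorphism of admissible operads. Every $O$-algebra is quasi-isomorphic to the restriction of an $O'$-algebra. Two $O'$-algebras that are quasi-isomorphic as $O$-algebras are quasi-isomorphic as $O'$-algebras.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $M_0$ have a generator $v_z\mapsto z$ with $dv_z=0$ for each homogeneous cocycle $z$ of $A$, and generators $e_a\mapsto a$, $e'_a\mapsto da$ with $de_a=e'_a$, $de'_a=0$ for each homogeneous $a\in A$. Given $f\colon M_n\to A$, obtain $M_{n+1}$ by adjoining, for each pair $(z,a)$ with $z$ a homogeneous cocycle of $M_n$ and $f(z)=da$, a generator $v\mapsto a$ with $dv=z$, of a level above those of $M_n$. The union $M$ is cellular, and $M\to A$ is surjective, surjective on cocycles and injective on cohomology.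

(2) Let $\psi\colon M\to B$. Define the lift $\lambda$ on basis elements by induction on the level. Given $\lambda$ on lower levels, choose $y$ with $\pi(y)=\psi(v)$. Then $\lambda(dv)-dy$ is a cocycle, and it lies in $\ker\pi$ because $\pi\lambda(dv)=\psi(dv)=\pi(dy)$. As $\ker\pi$ is acyclic, $\lambda(dv)-dy=dw$ with $w\in\ker\pi$. Put $\lambda(v)=y+w$.

(3) The main point is that a quasi-isomorphism $f\colon D\to C$ between cellular algebras can be reversed. To apply (2) we first make $f$ surjective by adjoining contractible generators. Let $D=(O(V),d)$, and let $W$ be the direct sum of one contractible complex $Re_y\oplus R\,de_y$, $|e_y|=|y|$, for each homogeneous $y\in C$. Put $D'=(O(V\oplus W),d)$. There are the inclusion $j\colon D\to D'$, the retraction $r\colon D'\to D$ that kills $W$, and the surjection $\pi\colon D'\to C$ that extends $f$ by $e_y\mapsto y$.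

The cokernel of $j$ is spanned by the words with at least one letter in $W$. Filter it by the multiset of levels of the letters in $V$. The graded pieces are sums of complexes $O(n+k)\otimes_{G\times\Sigma_k}(U\otimes W^{\otimes k})$, $k\ge1$, with differentials from $O$ and $W$ only. Filter $O(n+k)$ by degree; the pieces become $P\otimes_{G\times\Sigma_k}(U\otimes W^{\otimes k})$ with $P$ projective over $R[G\times\Sigma_k]$. This is a direct summand of a sum of copies of the contractible complex $U\otimes W^{\otimes k}$, hence acyclic. By the filtration principle $j$ is a quasi-isomorphism, and so are $\pi$ and $r$, since $\pi j=f$ and $rj=1$. By (2) there is $s\colon C\to D'$ with $\pi s=1$. It is a quasi-isomorphism, and so is $rs\colon C\to D$.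

Now let a zigzag from $A$ to $A'$ be given. For each object $B$ in it choose $M_B\to B$ as in (1). For each arrow $B\to B'$ lift $M_B\to B\to B'$ to $M_B\to M_{B'}$ by (2); the lift is a quasi-isomorphism. Lift $M\to A$ to $M\to M_A$ in the same way. Reversing the arrows that point backward and composing gives a quasi-isomorphism $M\to M_A\to M_{A'}\to A'$.

(4) For $M$ cellular, $M\to\varphi_*M$ is a quasi-isomorphism: on a graded piece of the level filtration its cone is $\operatorname{Cone}(O(n)\to O'(n))\otimes_GU$, and the first factor is a bounded below acyclic complex of projective $R[G]$-modules, hence contractible over $R[G]$. With (1), any $O$-algebra $A$ has a zigzag $A\leftarrow M\to\varphi_*M$, which is the first assertion. For the second, let $A$ and $D$ be $O'$-algebras that are quasi-isomorphic over $O$. By (1) and (3) there are quasi-isomorphisms of $O$-algebras $A\leftarrow M\to D$ with $M$ cellular. They extend to maps of $O'$-algebras $A\leftarrow\varphi_*M\to D$, which are quasi-isomorphisms because $M\to\varphi_*M$ is one.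
\end{proof}

\subsection{The obstruction vanishes for $E_2$-commutative cochains}

The hypothesis concerns cochains over $R$, and the obstruction lives over $\mathbb{F}_p$. The commutative model $A'$ may have $p$-torsion, and then reduction modulo $p$ does not preserve quasi-isomorphisms. We tensor instead with a commutative DGA $K$ that is free over $R$ and resolves $\mathbb{F}_p$.

\begin{proposition}\label{prop:inv}
Let $p$ be odd. If $C^*X$ is $E_2$-commutative, then for every even $q$ and every $i\ge2$, every MC system mod $t^i$ in $E=C^*(X;\mathbb{F}_p)$ has $[o_i]=0$ in $H^*(X;\mathbb{F}_p)$.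
\end{proposition}

\begin{proof}
Let $A'$ be a commutative DGA quasi-isomorphic to $C=C^*(X;R)$. By Lemma~\ref{lem:cell}(1),(3) there are a cellular $\chi_2$-algebra $M$, a surjective quasi-isomorphism $M\to C$ and a quasi-isomorphism $M\to A'$.

Let $K=R\oplus R\varepsilon$ with $|\varepsilon|=-1$, $\varepsilon^2=0$, $d\varepsilon=p$, a commutative DGA with a map $K\to R/p=\mathbb{F}_p$. For any complex $B$ there is a natural short exact sequence $0\to B\to B\otimes K\to B\otimes R\varepsilon\to0$, so $-\otimes K$ preserves quasi-isomorphisms by the five lemma. Since chains are free, $C/p=E$. The kernel of the surjection $C\otimes K\to C/p$ is $pC\oplus C\varepsilon$, the cone of $p\colon C\to pC$ up to signs, and it is acyclic because $C$ is torsion-free. With $L=M\otimes K$ we obtain maps of $\chi_2$-algebras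
\[
E\xleftarrow{\ h\ }L\xrightarrow{\ k\ }A'\otimes K,
\]
where $h$ is a surjective quasi-isomorphism, $k$ is a quasi-isomorphism, and $A'\otimes K$ is commutative.

Let $x=(x_j)_{j<i}$ be an MC system mod $t^i$ in $E$. We lift it to $L$ term by term. Suppose $j<i$ and $(m_1,\dots,m_{j-1})$ is an MC system mod $t^j$ in $L$ with $h(m_\nu)=x_\nu$, and let $m'$ be any lift of $x_j$. Then $dm'+o_j(m)$ is a cocycle by Lemma~\ref{lem:obs}, and $h$ sends it to $dx_j+o_j(x)=0$. As $\ker h$ is acyclic, it equals $dz$ with $z\in\ker h$, and $m_j=m'-z$ continues the system. So $x$ lifts to an MC system $m$ mod $t^i$. Now $k(o_i(m))=\frac12\sum_jb(km_j,km_{i-j})=0$, because $b=0$ on $A'\otimes K$. Since $k$ is injective on cohomology, $[o_i(m)]=0$, and $[o_i(x)]=h_*[o_i(m)]=0$.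
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:moore}]
We have $H^2(X;\mathbb{F}_p)=\mathbb{F}_p$. A cocycle $x_1$ with $[x_1]\ne0$ is an MC system mod $t^2$ for $q=2$. If $C^*X$ were $E_2$-commutative, Proposition~\ref{prop:inv} and Lemma~\ref{lem:obs} would extend it step by step to an MC system mod $t^{p+1}$, against Proposition~\ref{prop:moore}.
\end{proof}

\section{The universal obstruction and reduced powers}\label{sec:steenrod}

For $q>2$ there is no formula like \eqref{eq:mult}. But cochains are algebras over the larger operad $\chi$, whose components are acyclic, and this lets us build an MC system mod $t^p$ from a single cocycle by universal operations that do not depend on $q$. The obstruction is then a class in the homology of $\Sigma_p$, and the case $q=2$ shows that it is not zero.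

\subsection{The universal system}

Let $\Gamma_i=\chi(i)\otimes_{\Sigma_i}\mathbb{F}_p$. Since $\chi(i)$ is a free resolution of the trivial $R[\Sigma_i]$-module $R$, we have $H_*(\Gamma_i)=H_*(\Sigma_i;\mathbb{F}_p)$. Let $E$ be a $\chi$-algebra with $pE=0$ and $x\in E$ a cocycle of even degree $q$. An element $\theta\in\Gamma_i$ defines $\theta(x)=\theta(x,\dots,x)$ of degree $iq-|\theta|$. By equivariance of $\gamma$, the composite $\gamma(b;\theta,\theta')$ is well defined in $\Gamma_{i+j}$ for $\theta\in\Gamma_i$, $\theta'\in\Gamma_j$. As $x$ is an even cocycle, no signs occur in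
\begin{equation}\label{eq:universal}
d(\theta(x))=(\partial\theta)(x),\qquad b(\theta(x),\theta'(x))=\gamma(b;\theta,\theta')(x).
\end{equation}
The universal case is the free $\chi$-algebra on $x$ tensored with $\mathbb{F}_p$, which is $\bigoplus_{i\ge1}\Gamma_i$ with $\theta\in\Gamma_i$ placed in degree $iq-|\theta|$.

Put $\theta_1=1\in\Gamma_1$. We choose inductively $\theta_i\in(\Gamma_i)_{2i-2}$ for $2\le i\le p-1$ with
\[
\partial\theta_i=-\omega_i,\qquad\omega_i=\tfrac12\sum_{j=1}^{i-1}\gamma(b;\theta_j,\theta_{i-j})\in(\Gamma_i)_{2i-3}.
\]
Note that $\theta_j(x)$ has degree $jq-2j+2=2+j(q-2)$, as required of $x_j$. Given $\theta_1,\dots,\theta_{i-1}$, by \eqref{eq:universal} they form an MC system mod $t^i$ in the universal algebra, with obstruction $\omega_i$. So $\omega_i$ is a cycle by Lemma~\ref{lem:obs}. For $i<p$ it is a boundary: the homology of a finite group in positive degrees is killed by the order of the group, $i!$ is prime to $p$, and $2i-3\ge1$. The equations that define the $\theta_i$ do not involve $q$. We conclude that for every even cocycle $x$ in $C^*(X;\mathbb{F}_p)$ the sequence $(\theta_i(x))_{i<p}$ is an MC system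 mod $t^p$ with obstruction $\omega_p(x)$, where $\omega_p$ is a cycle of degree $2p-3$ in $\Gamma_p$.

\begin{lemma}\label{lem:nonzero}
The class $[\omega_p]\in H_{2p-3}(\Sigma_p;\mathbb{F}_p)$ is not zero.
\end{lemma}

\begin{proof}
If $\omega_p=-\partial\theta_p$, then $(\theta_1(x),\dots,\theta_p(x))$ is an MC system mod $t^{p+1}$ with first term $x$. For a $2$-cocycle $x$ on $S^2\cup_pe^3$ with $[x]\ne0$ this contradicts Proposition~\ref{prop:moore}.
\end{proof}

\subsection{Steenrod's construction}

Let $\pi=\mathbb{Z}/p\subset\Sigma_p$ be generated by a $p$-cycle. The group $H_i(\pi;\mathbb{F}_p)$ is one-dimensional for each $i\ge0$; let $e_i$ be a generator and $\bar e_i$ its image in $H_i(\Sigma_p;\mathbb{F}_p)=H_i(\Gamma_p)$. For a cocycle $x$ of even degree $q$, the chain map $\theta\mapsto\theta(x)$ sends $\bar e_i$ to a class $D_i(x)\in H^{pq-i}(X;\mathbb{F}_p)$. Steenrod's definition of the reduced powers (Steenrod--Epstein; May \cite{May}) starts from a free resolution $\mathcal{W}$ of the trivial $\pi$-module and a natural $\pi$-equivariant chain map $\mathcal{W}\otimes C_*X\to(C_*X)^{\otimes p}$ that extends the iterated diagonal.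 Such a map is unique up to natural equivariant homotopy, by acyclic models, and a $\pi$-equivariant comparison map $\mathcal{W}\to\chi(p)$ followed by the formula on chains dual to \eqref{eq:cut} is one. So the $D_i$ are Steenrod's operations, and for $i=(q-2s)(p-1)-1$ the class $D_i(x)$ is a unit of $\mathbb{F}_p$ times $\beta P^s[x]$.

\begin{proof}[Proof of Theorem~\ref{thm:steenrod}]
(a) The map $H_*(\pi;\mathbb{F}_p)\to H_*(\Sigma_p;\mathbb{F}_p)$ is surjective, since its composite with the transfer is multiplication by the index $(p-1)!$. So $[\omega_p]=\lambda\bar e_{2p-3}$ with $\lambda\in\mathbb{F}_p$, and $\lambda\ne0$ by Lemma~\ref{lem:nonzero}. For $q=2s+2$ we have $(q-2s)(p-1)-1=2p-3$. Hence for a cocycle $x\in C^{2s+2}(X;\mathbb{F}_p)$ the class $[\omega_p(x)]=\lambda D_{2p-3}(x)$ is a unit times $\beta P^s[x]\in H^{2sp+3}(X;\mathbb{F}_p)$. If $C^*X$ is $E_2$-commutative, Proposition~\ref{prop:inv} applied to $(\theta_i(x))_{i<p}$ gives $[\omega_p(x)]=0$.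

(b) For $c=1$ use Theorem~\ref{thm:moore}. For odd $c\ge3$ let $q=c+1=2s+2$, so $s\ge1$, and $N_0=2sp+3=p(c-1)+3$; then $N_0\le pc$ because $p\ge3$. Choose a CW model of $K(\mathbb{Z},q)$ with finitely many cells in each dimension and with a point as $(q-1)$-skeleton, and let $X$ be its $N_0$-skeleton, a finite $c$-connected complex. By Cartan's theorem, admissible monomials of excess less than $q$ that do not end with $\beta$ act nontrivially on the mod $p$ fundamental class $\iota_q$ of $K(\mathbb{Z},q)$. The monomial $\beta P^s$ is admissible of excess $2s+1<q$, so $\beta P^s\iota_q\ne0$ in $H^{N_0}(K(\mathbb{Z},q);\mathbb{F}_p)$. Restriction to the $N_0$-skeleton is injective on $H^{N_0}$. Thus $\beta P^s\ne0$ on $H^q(X;\mathbb{F}_p)$, the dimension of $X$ is exactly $N_0$, and $C^*X$ is not $E_2$-commutative by (a).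
\end{proof}

\begin{remark}
The parity of $c$ enters through the parity of $q$. For $x$ of odd degree \eqref{eq:bracket} gives $b(x,x)=-b(x,x)$, so $b(x,x)=0$ and there is nothing to start from. If $c$ is even and $X$ is $c$-connected, then $H^{2s+2}(X;\mathbb{F}_p)=0$ unless $2s\ge c$, and then $2sp+3>pc$. So Theorem~\ref{thm:steenrod}(a) gives no information in the range of the conjecture.
\end{remark}

\section{Commutative models in low dimensions}\label{sec:range}

We now prove Theorem~\ref{thm:range}; the prime $p$ is arbitrary again. We pass to reduced cochains, whose cohomology starts in degree $c+1$, and first treat the case $N\le2c$, where all products vanish for degree reasons. In the remaining case the plan has three steps. We replace $\chi_2$ by a resolution $\mathcal{P}$ that is free as a graded operad, so that the operations generated in arities below $p$ form a well-behaved suboperad $\mathcal{P}'$. Over $\mathcal{P}'$ we find a commutative model $D$, because below arity $p$ the operads $\chi$ and $\mathrm{Com}$ cannot be told apart. Finally, the operations of $\mathcal{P}$ outside $\mathcal{P}'$ land in degrees above $N$, where $D$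 vanishes, and this lets us extend the comparison from $\mathcal{P}'$ to $\mathcal{P}$.

\subsection{Units}\label{sec:units}

Insert the unit $1\in C^0$ into the slot $i$ of a sequence $u$ in \eqref{eq:cut}. If the value $i$ occurs more than once, the list $I_i$ has at least two entries and every term vanishes. If it occurs once, at the position $r$, only cuts with $n_{r-1}=n_r$ contribute, and the result is, up to sign, the operation of the sequence obtained by deleting $u_r$ and renumbering the values. It is zero if $u_{r-1}=u_{r+1}$, since then a vertex is repeated. The degree is unchanged, and in degree $0$, where $u$ is an iterated cup product, the sign is $+$. As the action is faithful, $\chi$ together with the unit spans an operad $\chi^+$ of natural operations, with $\chi^+(0)=R$ and $\chi^+(k)=\chi(k)$ for $k\ge1$. Deletion creates no subsequence $abab$, so we obtain $\chi_2^+\subset\chi^+$ and a map $\chi_2^+\to\mathrm{Com}^+$ to the operad of unital commutative DGAs.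

For a $\chi_2$-algebra $A$, make $R\oplus A$ a $\chi_2^+$-algebra as follows: to evaluate $\theta$ on inputs each of which is $1$ or lies in $A$, insert the units into $\theta$ inside $\chi_2^+$ and apply the result to the remaining inputs. The axioms follow from associativity in $\chi_2^+$ and the axioms for $A$. The functor $A\mapsto R\oplus A$ preserves quasi-isomorphisms and carries commutative DGAs to unital commutative DGAs. It carries $\bar C^*X=\ker(C^*X\to C^*(\mathrm{pt}))$ to $C^*X$, since $C^*(\mathrm{pt})=R$. So it suffices to show that $\bar C^*X$ is quasi-isomorphic, as a $\chi_2$-algebra without unit, to a commutative DGA.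

\subsection{The case $N\le2c$}\label{sec:easy}

This case contains $p=2$ and $c=1$, where $p(c-1)+2=2c$, and needs no freeness hypothesis. We shrink the cochain complex from both sides until it lies in degrees $c+1,\dots,2c$.

Let $Y\subset\operatorname{Sing}X$ be the Eilenberg subcomplex of singular simplices whose $c$-skeleton maps to the base point. Since $X$ is $c$-connected, the inclusion is a weak equivalence, so $\bar C^*X\to A=\bar C^*Y$ is a quasi-isomorphism of $\chi$-algebras. Simplices of $Y$ of dimension at most $c$ are constant, so $A$ lies in degrees $\ge c+1$.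

To truncate from above we need a complement to the cocycles in $A^{2c}$. Let $C_*$ be the reduced normalized chains of $Y$ over $R$, with boundaries $\mathcal{B}_*$. Since $\dim X\le2c$, the module $H_{2c}(X;R)$ is a submodule of the cellular chains, hence free, and $H^j(X;R)=0$ for $j>2c$. In the exact sequence $0\to H_{2c}(X;R)\to C_{2c}/\mathcal{B}_{2c}\to\mathcal{B}_{2c-1}\to0$ both ends are free, so the middle is free and $C_{2c}=\mathcal{B}_{2c}\oplus C'$. The cocycles $Z^{2c}$ are the functionals that vanish on $\mathcal{B}_{2c}$, so $A^{2c}=Z^{2c}\oplus W$ with $W=\operatorname{Hom}(\mathcal{B}_{2c},R)$. The subcomplex $I=W\oplus A^{>2c}$ is acyclic, because $d\colon W\to Z^{2c+1}$ is bijective and $H^{>2c}(A)=0$.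

By Lemma~\ref{lem:degree} an operation of $\chi_2$ of arity $k\ge2$ takes values in degrees $\ge k(c+1)-(k-1)=kc+1>2c$, hence in $I$. So $I$ is an ideal, $A\to A/I$ is a quasi-isomorphism of $\chi_2$-algebras, and all operations of arity $\ge2$ vanish on $A/I$. Thus $A/I$ is the commutative DGA with zero product.

From now on $N>2c$. Then $p$ is odd, $c\ge2$, and $H^{c+1}(X;R)$ is free by hypothesis.

\subsection{Resolutions truncated at arity $p$}\label{sec:trees}

We want to discard the operations that are new in arities $\ge p$. Doing this in $\chi$ and $\mathrm{Com}$ themselves does not help: $\mathrm{Com}$ is generated by its arity $2$ part, with relations that persist to all arities. For an operad that is free as a graded operad, on the other hand, the suboperad on a subset of the generators is described explicitly by trees. The bar--cobar resolution provides this.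

Let $O$ be an operad with $O(0)=0$, $O(1)=R$, in degrees $\ge0$, and let $\Omega BO$ be the cobar construction on its bar construction. We recall its shape. A \emph{tree} is a rooted tree with leaves labeled $1,\dots,n$ and all vertices of arity $k_v\ge2$; it has no automorphisms, at most $n-1$ vertices, and $\sum_v(k_v-1)=n-1$. Let $O(T)$ be the tensor product over the vertices $v$ of $O(k_v)$, the inputs being indexed by the incoming edges of $v$. For $n\ge2$,
\[
\Omega BO(n)=\bigoplus_{(T,J)}O(T)[\,|J|\,],
\]
where $J$ is a set of internal edges of $T$, the \emph{bar edges}; the other internal edges are \emph{cobar edges}, and $[\,|J|\,]$ raises the degree by $|J|$. Composition is grafting, the new edges being cobar edges. Cutting $T$ at its cobar edges leaves subtrees all of whose internal edges are bar edges, the \emph{blocks} of $(T,J)$. As a graded operad $\Omega BO$ is free on the elements with a single block. The differential is a signed sum of three parts: the differential of $O$; the contraction of a bar edge, composing the decorations of its two ends in $O$; and the change of a bar edge into a cobar edge. So a bar edge is a homotopy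 between a formal composite and the composite in $O$. The map of operads $\Omega BO\to O$ composes along $T$ if $J=\emptyset$ and is zero otherwise. All of this is natural in $O$.

\begin{lemma}\label{lem:resolution}
The map $\Omega BO\to O$ is a quasi-isomorphism.
\end{lemma}

\begin{proof}
Filter $\Omega BO(n)$ by the number of vertices; only contraction lowers it. The first stage, spanned by the trees with one vertex, is $O(n)$, and it maps identically to $O(n)$. It remains to see that for a tree $T$ with an internal edge $e_0$ the graded piece $\bigoplus_JO(T)[\,|J|\,]$ is acyclic. Filter it by the sum of the degree in $O(T)$ and $|J\setminus\{e_0\}|$. The only part of the differential that preserves this number changes $e_0$ from bar to cobar, and it is $\pm1$ from the summand of $J\ni e_0$ to that of $J\setminus\{e_0\}$. The graded pieces are therefore acyclic.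
\end{proof}

Let $(\Omega BO)^{<p}$ be the sum over the pairs $(T,J)$ all of whose blocks have arity less than $p$; this is the suboperad generated by the generators of arity less than $p$. Contraction does not change the arity of a block, and the change of a bar edge splits a block into two of smaller arity, so $(\Omega BO)^{<p}$ is closed under the differential. It agrees with $\Omega BO$ in arities less than $p$. Put
\[
\mathcal{P}=\Omega B\chi_2,\qquad\mathcal{P}'=(\Omega B\chi_2)^{<p},\qquad\mathcal{S}=(\Omega B\chi)^{<p},\qquad\mathcal{Q}=(\Omega B\,\mathrm{Com})^{<p}.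
\]
The maps $\chi_2\subset\chi\to\mathrm{Com}$ induce $\mathcal{P}'\to\mathcal{S}\to\mathcal{Q}$. By naturality,
\begin{equation}\label{eq:compat}
\begin{aligned}
(\mathcal{P}'\to\mathcal{S}\to\chi)&=(\mathcal{P}'\to\mathcal{P}\to\chi_2\to\chi),\\
(\mathcal{P}'\to\mathcal{S}\to\mathcal{Q}\to\mathrm{Com})&=(\mathcal{P}'\to\mathcal{P}\to\chi_2\to\mathrm{Com}).
\end{aligned}
\end{equation}

\begin{lemma}\label{lem:operads}
\begin{enumerate}
\item[(1)] For $k\ge2$, $\mathcal{P}(k)$ and $\mathcal{P}'(k)$ lie in degrees $0,\dots,2k-3$, and $\mathcal{Q}(k)$ lies in degrees $0,\dots,k-2$.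
\item[(2)] The operads $\mathcal{P},\mathcal{P}',\mathcal{S},\mathcal{Q}$ are admissible, and $\mathcal{P}(k)=\mathcal{P}'(k)\oplus\mathcal{P}''(k)$ as graded $R[\Sigma_k]$-modules, with $\mathcal{P}''(k)$ free and zero for $k<p$.
\item[(3)] The map $\mathcal{S}\to\mathcal{Q}$ is a quasi-isomorphism.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) A tree with $k$ leaves has at most $k-2$ internal edges, so $|J|\le k-2$. By Lemma~\ref{lem:degree}, $\chi_2(T)$ lies in degrees $\le\sum_v(k_v-1)=k-1$, while $\mathrm{Com}(T)$ lies in degree $0$.

(2) The module $\Omega B\chi(k)$ has a basis of pairs $(T,J)$ with a sequence at each vertex, and $\Sigma_k$ permutes this basis up to sign. A sequence orders the incoming edges of its vertex by first occurrence, so a basis element orders the leaves of $T$, and a permutation that fixes it up to sign is the identity. Hence every span of a $\Sigma_k$-stable set of basis elements is free. This applies to $\mathcal{S}(k)$, $\mathcal{P}(k)$, $\mathcal{P}'(k)$ and to the span $\mathcal{P}''(k)$ of the basis elements of $\mathcal{P}(k)$ with a block of arity $\ge p$.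

The module $\mathcal{Q}(k)$ has a basis of pairs $(T,J)$, permuted up to sign, so it is a sum of modules induced from rank one modules over the stabilizers $H\subset\Sigma_k$. Such an $H$ consists of symmetries of the unlabeled tree. These permute the incoming edges of the root vertex, and those that fix each edge form the product of the symmetry groups of the branches; by induction $|H|$ divides $\prod_vk_v!$. Each $k_v$ is at most the arity of the block of $v$, hence less than $p$, so $|H|$ is invertible in $R$. An $R[H]$-module that is free over $R$ is then projective, by averaging, and induction preserves projectivity.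

(3) Filter by $|J|$, which is lowered by contraction and by the change of a bar edge. On graded pieces the map is the sum over $(T,J)$ of $\chi(T)\to\mathrm{Com}(T)=R$. Each $\chi(k_v)\to R$ is a quasi-isomorphism of bounded below complexes of free $R$-modules, hence a homotopy equivalence, and so is their tensor product.
\end{proof}

The bound $2k-3$ in (1), compared with $k-1$ in Lemma~\ref{lem:degree}, is the price of homotopy coherence, and it is the source of the range in Theorem~\ref{thm:range}. The projectivity of $\mathcal{Q}$ is the first place where $1,\dots,p-1$ must be invertible; $\mathrm{Com}$ itself is not admissible.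

\subsection{Cellular models with control of degrees}

The models of Lemma~\ref{lem:cell}(1) have generators in all degrees, which would spoil every degree count. We need to attach cells economically. To kill a module $T$ in the cohomology of a cone one attaches cells for generators of $T$ and, one degree lower, cells for relations. When $T$ is free there are no relations, and this is the role of the freeness hypotheses.

\begin{lemma}\label{lem:attach}
Let $O$ be admissible with $O(k)$ in degrees $\le d_k$, where $(k-1)(c+1)-d_k\ge2$ for all $k\ge2$. Let $M=(O(V),d)$ be cellular with $V$ in degrees $\ge c+1$, and let $f\colon M\to A$ be a map of $O$-algebras. Suppose that for some $n_0\ge c$ we have $H^j(\operatorname{Cone}f)=0$ for $j\le n_0$ and $H^{n_0+1}(\operatorname{Cone}f)$ is free. Then $f$ extends to a quasi-isomorphism $\tilde M\to A$, where $\tilde M$ is a cellular algebra obtained from $M$ by adjoining generators of degrees $\ge n_0+1$.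
\end{lemma}

\begin{proof}
\emph{One step.} Let $f\colon M\to A$ be as in the first two sentences, with $H^j(\operatorname{Cone}f)=0$ for $j\le n$. Let $T=H^{n+1}(\operatorname{Cone}f)$, and choose an exact sequence $0\to F_1\to F_0\to T\to0$ with $F_0,F_1$ free, and $F_1=0$ if $T$ is free. Assume that $n\ge c+1$, or that $n\ge c$ and $F_1=0$.

Let $(v_i)$ be a basis of $F_0$, and let the cocycles $(z_i,a_i)\in M^{n+2}\oplus A^{n+1}$ represent its images in $T$; thus $dz_i=0$ and $f(z_i)=-da_i$. Adjoin generators $v_i$ of degree $n+1$ with $dv_i=z_i$ and $f'(v_i)=-a_i$; then $f'(dv_i)=df'(v_i)$. For each basis element $r=\sum r_iv_i$ of $F_1$ write $\sum r_i(z_i,a_i)=d(m,a)=(-dm,f(m)+da)$, and adjoin a generator $u_r$ of degree $n$, of a higher level, with $du_r=\sum r_iv_i+m$ and $f'(u_r)=-a$. Then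
\[
d^2u_r=\sum r_iz_i+dm=0,\qquad f'(du_r)=-\sum r_ia_i+f(m)=-da=df'(u_r).
\]
This defines a cellular algebra $M'\supset M$ with generators in degrees $\ge c+1$ and an extension $f'\colon M'\to A$.

The quotient $M'/M$ is spanned by the words with at least one new letter. The words of length $1$ form $F_1$ in degree $n$ and $F_0$ in degree $n+1$. A word of length $k\ge2$ has degree at least $n+(k-1)(c+1)-d_k\ge n+2$, and at least $n+3$ if $F_1=0$. Modulo $M$ the differential is the inclusion on $F_1$ and zero on $F_0$. So $H^j(M'/M)=0$ for $j\le n$, $H^{n+1}(M'/M)=T$, and $H^{n+2}(M'/M)=0$ if $F_1=0$. The quotient of $\operatorname{Cone}f'$ by $\operatorname{Cone}f$ is $M'/M$ shifted by one, which gives exact sequences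
\[
H^j(\operatorname{Cone}f)\to H^j(\operatorname{Cone}f')\to H^{j+1}(M'/M)\to H^{j+1}(\operatorname{Cone}f).
\]
For $j=n$ the last map sends $[v_i]$ to the class of $d(v_i,0)=-(z_i,a_i)$, so it is $-1\colon T\to T$. We conclude that $H^j(\operatorname{Cone}f')=0$ for $j\le n$, that $H^{n+1}(\operatorname{Cone}f)\to H^{n+1}(\operatorname{Cone}f')$ is zero, and that $H^{n+1}(\operatorname{Cone}f')=0$ if $F_1=0$.

\emph{Iteration.} The first step, with $n=n_0$ and $F_1=0$, adjoins generators of degree $n_0+1$ and makes the cohomology of the cone vanish through degree $n_0+1$. Now take $n=n_0+1\ge c+1$, repeat the step countably often and take the union. Cohomology commutes with the union and the transition maps on $H^{n+1}$ are zero, so the cohomology of the cone vanishes through degree $n+1$. Continue with $n+1,n+2,\dots$ and take the union again. These steps adjoin generators of degrees $n$ and $n+1$ with $n\ge n_0+1$, each time at levels above all previous ones. The cone of the final map is acyclic.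
\end{proof}

By Lemma~\ref{lem:operads}(1) the degree hypothesis holds for $\mathcal{Q}$, where $(k-1)(c+1)-d_k=(k-1)c+1$, and for $\mathcal{P}$ and $\mathcal{P}'$, where it is $(k-1)(c-1)+1$. The last number is at least $2$ because $c\ge2$; this is why $c=1$ was treated separately. Taking $M=0$ and $n_0=c$, so that $\operatorname{Cone}f=A$, we obtain:

\begin{corollary}\label{cor:model}
Let $O$ be $\mathcal{P}'$ or $\mathcal{Q}$, and let $A$ be an $O$-algebra with $H^j(A)=0$ for $j\le c$ and $H^{c+1}(A)$ free. Then there is a quasi-isomorphism $(O(V),d)\to A$ from a cellular algebra with $V$ in degrees $\ge c+1$.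
\end{corollary}

\subsection{A commutative model over $\mathcal{P}'$}

Let $A=\bar C^*X$. Then $H^j(A)=0$ for $j\le c$ and for $j>N$, and $H^{c+1}(A)$ is free.

\begin{proposition}\label{prop:model}
There is a commutative DGA $D$, concentrated in degrees $c+1,\dots,N$, such that $A$ and $D$ are quasi-isomorphic as $\mathcal{P}'$-algebras, both structures being restricted along $\mathcal{P}'\subset\mathcal{P}\to\chi_2$.
\end{proposition}

\begin{proof}
Here we use the full $E_\infty$ structure of cochains: $A$ is an $\mathcal{S}$-algebra through $\mathcal{S}\to\chi$. By Lemmas~\ref{lem:operads} and~\ref{lem:cell}(4) it is quasi-isomorphic over $\mathcal{S}$ to a $\mathcal{Q}$-algebra $A_{\mathcal{Q}}$. Let $M_{\mathcal{Q}}=(\mathcal{Q}(V),d)\to A_{\mathcal{Q}}$ be as in Corollary~\ref{cor:model}, and let $\Lambda=\psi_*M_{\mathcal{Q}}=(\mathrm{Com}(V),d)$ for $\psi\colon\mathcal{Q}\to\mathrm{Com}$. This is a commutative DGA in degrees $\ge c+1$. The map $\psi$ is known to be a quasi-isomorphism only in arities below $p$, so we compare $M_{\mathcal{Q}}$ and $\Lambda$ in low degrees and then truncate.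

\emph{Claim: $H^j(M_{\mathcal{Q}})\to H^j(\Lambda)$ is an isomorphism for $j\le pc$.} Let $\Phi^k$ be the part of the cone of $M_{\mathcal{Q}}\to\Lambda$ spanned by words of length $\ge k$ in $V$. It is a subcomplex, since $dv$ consists of words of length $\ge1$. The quotient $\Phi^k/\Phi^{k+1}$ is $\operatorname{Cone}(\mathcal{Q}(k)\to\mathrm{Com}(k))\otimes_{\Sigma_k}V^{\otimes k}$, where $V$ carries the linear part of $d$. For $k<p$ we have $\mathcal{Q}(k)=\Omega B\,\mathrm{Com}(k)$, so the first factor is acyclic by Lemma~\ref{lem:resolution}. It is a bounded complex of projective $R[\Sigma_k]$-modules because $k!$ is invertible, hence equivariantly contractible, and the quotient is acyclic. Therefore $\Phi^1/\Phi^p$ is acyclic and the cone has the cohomology of $\Phi^p$. A word of length $k\ge p$ has degree at least $k(c+1)-(k-2)\ge pc+2$ in $\mathcal{Q}(V)$ and at least $k(c+1)\ge pc+p$ in $\Lambda$, so $\Phi^p$ lies in degrees $\ge pc+1$. The cone has no cohomology in degrees $\le pc$, and the claim follows from the long exact sequence.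

Since $2$ is invertible, squares of odd generators vanish, and $\Lambda$ is free over $R$ on the monomials without repeated odd generators. So $d\Lambda^N\subset\Lambda^{N+1}$ is free, and $\Lambda^N=Z^N\oplus W$ with $Z^N$ the cocycles. The submodule $I=W\oplus\Lambda^{>N}$ is closed under $d$, and it is an ideal because $\Lambda$ lies in positive degrees. Put $D=\Lambda/I$. It equals $\Lambda$ below degree $N$, is $Z^N$ in degree $N$ and is zero above, so $H^j(\Lambda)\cong H^j(D)$ for $j\le N$. As $N\le p(c-1)+2\le pc$, the claim shows that $M_{\mathcal{Q}}\to D$ is an isomorphism on $H^j$ for $j\le N$, and both sides have no cohomology above degree $N$. Thus $A$, $A_{\mathcal{Q}}$, $M_{\mathcal{Q}}$ and $D$ are quasi-isomorphic as $\mathcal{S}$-algebras. Restrict along $\mathcal{P}'\to\mathcal{S}$ and use \eqref{eq:compat}.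
\end{proof}

\subsection{From $\mathcal{P}'$ to $\mathcal{P}$}

So far only $N\le pc$ was used. The stronger bound enters now.

\begin{proof}[End of the proof of Theorem~\ref{thm:range}]
By Corollary~\ref{cor:model} there is a quasi-isomorphism $f\colon M=(\mathcal{P}'(V),d)\to A$ with $M$ cellular and $V$ in degrees $\ge c+1$. By Proposition~\ref{prop:model} and Lemma~\ref{lem:cell}(3) there is a quasi-isomorphism $g\colon M\to D$ of $\mathcal{P}'$-algebras. Let $M^+=(\mathcal{P}(V),d)$ be obtained by change of operad. Since $A$ and $D$ are $\mathcal{P}$-algebras, $f$ and $g$ extend to maps of $\mathcal{P}$-algebras $f^+\colon M^+\to A$ and $g^+\colon M^+\to D$. These need not be quasi-isomorphisms, since $M^+$ is larger than $M$. We attach cells to repair $f^+$ and check that $g^+$ extends over the same cells.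

By Lemma~\ref{lem:operads}(2), $M\subset M^+$ and $M^+/M=\bigoplus_{k\ge p}\mathcal{P}''(k)\otimes_{\Sigma_k}V^{\otimes k}$ is free over $R$. By Lemma~\ref{lem:operads}(1) it lies in degrees
\[
\ge k(c+1)-(2k-3)=k(c-1)+3\ \ge\ p(c-1)+3\ \ge\ N+1 .
\]
The complex $\operatorname{Cone}f$ is an acyclic subcomplex of $\operatorname{Cone}f^+$ with quotient $M^+/M$ shifted by one, so $H^j(\operatorname{Cone}f^+)\cong H^{j+1}(M^+/M)$. This vanishes for $j\le N-1$. For $j=N$ it is the module of cocycles in $(M^+/M)^{N+1}$, because $(M^+/M)^N=0$, and so it is free. Lemma~\ref{lem:attach} with $O=\mathcal{P}$ and $n_0=N-1\ge c$ gives a quasi-isomorphism of $\mathcal{P}$-algebras $\tilde f\colon\tilde M\to A$ extending $f^+$, all new generators having degree $\ge N$.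

Extend $g^+$ to $\tilde g\colon\tilde M\to D$ by sending the new generators to $0$. This is compatible with $d$: the differential of a new generator has degree $\ge N+1$, and $D$ vanishes there. For a generator of degree $N-1$ this would fail, which is why the bound on $N$ and the freeness of $H^N(\operatorname{Cone}f^+)$ are needed. Since $f=\tilde f|_M$ and $\tilde f$ are quasi-isomorphisms, so is the inclusion $M\subset\tilde M$; since $g=\tilde g|_M$ is a quasi-isomorphism, so is $\tilde g$. Thus $A\leftarrow\tilde M\to D$ are quasi-isomorphisms of $\mathcal{P}$-algebras.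

The map $\mathcal{P}\to\chi_2$ is a quasi-isomorphism of admissible operads by Lemmas~\ref{lem:resolution} and~\ref{lem:operads}(2). By Lemma~\ref{lem:cell}(4), $A$ and $D$ are quasi-isomorphic as $\chi_2$-algebras. By Section~\ref{sec:units}, $C^*X=R\oplus A$ is quasi-isomorphic, as an $E_2$ DGA, to the commutative DGA $R\oplus D$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AM}
\emph{Algebraic Models in Homotopy Theory},
\texttt{https://github.com/JackyWangMislantiaJnirvana/YifeiZhu.github.io}.

\bibitem{May}
May, \emph{A general algebraic approach to Steenrod operations}.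

\end{thebibliography}
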